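# Unbounded eigenfunctions of the Gaussian kernel on an interval

## 1. Two theorems on the eigenfunctions of the Gaussian kernel

Fix $\kappa>0$. On $X=[-1,1]$ with Lebesgue measure, let
$$K(x,t)=e^{-\kappa(x-t)^2/2},\qquad Lf(x)=\int_{-1}^1K(x,t)f(t)\,dt .$$
The operator $L=L_K$ on $L^2(X)$ is compact, self-adjoint and positive. Let $\lambda_0\ge\lambda_1\ge\cdots>0$ be its positive eigenvalues, counted with multiplicity, and let $(\varphi_n)_{n\ge0}$ be an $L^2$-orthonormal system of continuous eigenfunctions, $L\varphi_n=\lambda_n\varphi_n$. (If one numbers from $1$, with $\phi_1,\phi_2,\dots$, then $\varphi_n=\phi_{n+1}$.) We ask about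
$$C_K:=\sup_n\|\varphi_n\|_\infty .$$

Functions are real-valued. We write $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ for the norm and inner product of $L^2(X)$, and $|\cdot|$ for the norm of $\ell^2$. Three pieces of notation enter the statements.

- The weight is $w(x)=e^{-\kappa x^2}$. We let $p_m$ be the orthonormal polynomial of degree $m$ for $w\,dx$ on $[-1,1]$, with positive leading coefficient.
- We put $q_m:=p_m\sqrt w$.
- We put $\nu_m:=(\kappa/4)^m/m!$.

The letters $C,C_1,C_2,\dots$ stand for constants that depend only on $\kappa$. The plain $C$ may change from one occurrence to the next.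

**Theorem 1.** For every orthonormal system of eigenfunctions there are signs $s_n$ with $\|\varphi_n-s_nq_n\|_\infty\le C$ for $n\ge1$, and $q_n(1)^2\ge n+\tfrac12-\kappa$. Hence $|\varphi_n(1)|\ge\sqrt n-C$ for $n\ge1$, and $C_K=\infty$.

**Theorem 2 (sharp form).** As $n\to\infty$:

1. $C^{-1}\nu_n\le\lambda_n\le C\nu_n$. For all large $n$, $\lambda_n$ is simple and $\varphi_n$ has parity $(-1)^n$.
2. $\|\varphi_n-s_nq_n\|\le C/n$ and $\|\varphi_n-s_nq_n\|_\infty\le Cn^{-1/2}$.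
3. $\varphi_n(\pm1)^2=n+O(1)$ and $\|\varphi_n\|_\infty=\sqrt n+O(n^{-1/2})$.
4. $|\varphi_n(x)|\le C\min\{\sqrt{n+1},(1-x^2)^{-1/4}\}$. Consequently $(\varphi_n)$ is uniformly bounded on compact subsets of $(-1,1)$. Moreover $\sup_n\|\varphi_n\|_{L^p}<\infty$ if and only if $p<4$; for $4<p<\infty$, $\|\varphi_n\|_{L^p}\asymp n^{1/2-2/p}$.

The case $\kappa=1$ is the kernel $e^{-|x-t|^2/2}$. Whether $C_K<\infty$ for that kernel is a question from "The Covering Number In Learning Theory" (https://github.com/crowlogic/papers). The answer is $C_K=\infty$. In the numbering from $1$, Theorem 2(3) reads $\|\phi_j\|_\infty=\sqrt j+O(j^{-1/2})$, because $\sqrt{j-1}=\sqrt j+O(j^{-1/2})$, and this size is attained at the endpoints. Substituting $x=au$ shows that $e^{-(x-t)^2/(2\sigma^2)}$ on an interval of length $2a$ is the case $\kappa=a^2/\sigma^2$, so nothing is special about $\kappa=1$.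

## 2. Why smoothness and spectrum do not decide the matter

**Two kernels with the same spectrum.** Let $\hat P_n=\sqrt{n+\frac12}\,P_n$ be the $L^2$-normalized Legendre polynomials, so $\hat P_n(1)=\sqrt{n+\frac12}$. Compare
$$K_1(x,t)=\tfrac12+\sum_{n\ge1}2^{-n}\cos(\pi nx)\cos(\pi nt),\qquad K_2(x,t)=\sum_{n\ge0}2^{-n}\hat P_n(x)\hat P_n(t).$$
Both are $C^\infty$: termwise differentiation costs powers of $n$ (for $K_2$ by Markov's inequality $\|p'\|_\infty\le n^2\|p\|_\infty$ for polynomials of degree $n$), and $2^{-n}$ beats every power. Both have positive eigenvalues $1,\frac12,\frac14,\dots$, all simple. The normalized eigenfunctions of $K_1$ are $1/\sqrt2$ and $\cos(\pi nx)$, so $C_{K_1}=1$. Those of $K_2$ are the $\hat P_n$, so $C_{K_2}=\infty$. We must therefore find out what the eigenfunctions look like.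

**Translation invariance misleads.** Since $K(x,t)=k(x-t)$, one might guess that the eigenfunctions resemble $\cos$ and $\sin$, as they would on a circle. But an interval is not a group. Already $L1(x)=\int_{-1}^1e^{-\kappa(x-t)^2/2}dt$ has derivative $e^{-\kappa(x+1)^2/2}-e^{-\kappa(x-1)^2/2}$, which vanishes only at $x=0$. So the constant function is not an eigenfunction. Theorem 1 says that the right model is $K_2$ and not $K_1$: for large $n$ the eigenfunctions look like polynomials of degree $n$ times a fixed factor, and they pile up at the ends.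

**What general principles give.** From $\varphi_n=\lambda_n^{-1}L\varphi_n$ and $\|K(x,\cdot)\|\le\sqrt2$ we get
$$\|\varphi_n\|_\infty\le\sqrt2\,\lambda_n^{-1}. \tag{1}$$
Mercer's theorem, $\sum\lambda_n\varphi_n(x)^2=K(x,x)=1$, improves this to $\lambda_n^{-1/2}$. By Theorem 2(1) both bounds grow faster than exponentially, and neither gives a lower bound.

## 3. Textbook facts

**Minimax.** Let $T$ be compact, self-adjoint and positive, with eigenvalues $\mu_0\ge\mu_1\ge\cdots$. If $\langle Tf,f\rangle\ge c\|f\|^2$ on a subspace of dimension $n+1$, then $\mu_n\ge c$. If $\langle Tf,f\rangle\le c\|f\|^2$ for all $f$ orthogonal to some subspace of dimension $n$, then $\mu_n\le c$.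

**Orthonormal polynomials.** The polynomial $p_m$ is orthogonal in $L^2(w\,dx)$ to all polynomials of degree $<m$. Since $w$ is even, $p_m$ has parity $(-1)^m$. Its zeros lie in $(-1,1)$, so $p_m(1)>0$. Since polynomials are dense in $L^2(X)$ and multiplication by $\sqrt w$ is an isomorphism of $L^2(X)$, $(q_m)_{m\ge0}$ is an orthonormal basis of $L^2(X)$.

**Chebyshev polynomials.** $T_k(\cos\theta)=\cos k\theta$. These are orthogonal for $(1-x^2)^{-1/2}dx$, and $\int_{-1}^1T_k^2(1-x^2)^{-1/2}dx=\pi/2$ for $k\ge1$. Expanding $\cos^j\theta=2^{-j}(e^{i\theta}+e^{-i\theta})^j$ and pairing the index $l$ with $j-l$ gives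
$$x^j=2^{1-j}\sum_{0\le l<j/2}\binom jlT_{j-2l}(x)+(\text{constant}). \tag{2}$$
For example $x^2=\frac12T_2+\frac12$ and $x^3=\frac14T_3+\frac34T_1$.

**Legendre polynomials.** On $[-1,1]$ we have $|P_m|\le1=P_m(1)$ and $|P_m'|\le m(m+1)/2$. Explicitly,
$$P_i(x)=2^{-i}\sum_{0\le l\le i/2}(-1)^l\binom il\binom{2i-2l}i x^{i-2l}. \tag{3}$$
We use the relations
$$P_{n+1}'-xP_n'=(n+1)P_n,\qquad xP_{n+1}'-P_n'=(n+1)P_{n+1}. \tag{4}$$
Let $g_m$ be the leading coefficient of $\hat P_m$. The recurrence $(m+1)P_{m+1}=(2m+1)xP_m-mP_{m-1}$ shows that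
$$\beta_m:=\frac{g_m}{g_{m+1}}=\sqrt{\frac{2m+1}{2m+3}}\cdot\frac{m+1}{2m+1}=\frac{m+1}{\sqrt{(2m+1)(2m+3)}}<1 .$$
With $K_m(x,t)=\sum_{k\le m}\hat P_k(x)\hat P_k(t)$, the reproducing kernel of polynomials of degree $\le m$ in $L^2(X)$, the Christoffel–Darboux formula reads
$$K_m(x,t)=\beta_m\frac{\hat P_{m+1}(x)\hat P_m(t)-\hat P_m(x)\hat P_{m+1}(t)}{x-t}. \tag{5}$$
Bernstein's inequality (Szegő, *Orthogonal Polynomials*, Theorem 7.3.3) states $(\sin\theta)^{1/2}|P_m(\cos\theta)|\le(2/\pi m)^{1/2}$ for $m\ge1$. Since $\frac{2}{\pi m}(m+\frac12)=\frac{2m+1}{\pi m}\le\frac3\pi<1$, and $\hat P_0=1/\sqrt2$, it gives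
$$(1-x^2)^{1/4}|\hat P_m(x)|\le1\qquad(m\ge0). \tag{6}$$

## 4. Gram–Schmidt inside the kernel

The Gaussian splits as $K(x,t)=e^{-\kappa x^2/2}e^{\kappa xt}e^{-\kappa t^2/2}=\sum_{j\ge0}a_j(x)a_j(t)$ with
$$a_j(x)=\Big(\frac{\kappa^j}{j!}\Big)^{1/2}x^j\sqrt{w(x)} .$$
Here $\sum_ja_j(x)^2=K(x,x)=1$, so $\sum_j\|a_j\|^2=2$. Hence $A:\ell^2\to L^2(X)$, $Ab=\sum b_ja_j$, is Hilbert–Schmidt, with adjoint $A^*f=(\langle f,a_j\rangle)_j$. Since $\sum_j|a_j(x)a_j(t)|\le1$ by Cauchy–Schwarz, sum and integral may be exchanged, and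
$$L=AA^* . \tag{7}$$
In particular $|A^*\varphi_n|^2=\langle L\varphi_n,\varphi_n\rangle=\lambda_n$.

Let $W_m=\mathrm{span}\{a_0,\dots,a_{m-1}\}$. This is the space of polynomials of degree $<m$, times $\sqrt w$, so $W_m=\mathrm{span}\{q_0,\dots,q_{m-1}\}$. In other words, the $q_m$ are the result of the Gram–Schmidt process applied to $a_0,a_1,\dots$. Let $Q_m$ be the orthogonal projection onto $W_m$.

**The functions $q_0,q_1$ by hand.** Put $M_k=\int_{-1}^1x^kw\,dx$. Then $p_0=M_0^{-1/2}$ and $p_1=xM_2^{-1/2}$. Integrating $(xw)'$ and $(x^3w)'$ over $[-1,1]$ gives $2e^{-\kappa}=M_0-2\kappa M_2$ and $2e^{-\kappa}=3M_2-2\kappa M_4$, hence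
$$q_0(1)^2=\frac{e^{-\kappa}}{M_0}=\frac12-\kappa\frac{M_2}{M_0},\qquad q_1(1)^2=\frac{e^{-\kappa}}{M_2}=\frac32-\kappa\frac{M_4}{M_2}.$$
The pattern $m+\frac12-\kappa\int x^2q_m^2$ will be Lemma 3(a). If we set $\kappa=0$ in $w$, then $q_m=\hat P_m$ and the value is exactly $m+\frac12$.

**Short truncations by hand.** The kernel $a_0(x)a_0(t)+a_1(x)a_1(t)$ has eigenfunctions exactly $q_0,q_1$, because $a_0$ is even and $a_1$ is odd. With three terms a mixing appears. To see it in numbers, drop the factors $\sqrt w$ and take the model kernel $1+\kappa xt+\frac{\kappa^2}2x^2t^2$. Its odd part has eigenfunction $\hat P_1$. For the even part, $\langle x^2,\hat P_0\rangle=\frac{\sqrt2}3$ and $\langle x^2,\hat P_2\rangle=\frac23\sqrt{2/5}$, so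
$$1=\sqrt2\,\hat P_0,\qquad \tfrac{\kappa}{\sqrt2}x^2=\tfrac\kappa3\hat P_0+\tfrac{2\kappa}{3\sqrt5}\hat P_2,$$
and the operator has, in the basis $\hat P_0,\hat P_2$, the matrix
$$\begin{pmatrix}2+\frac{\kappa^2}9&\frac{2\kappa^2}{9\sqrt5}\\[2pt]\frac{2\kappa^2}{9\sqrt5}&\frac{4\kappa^2}{45}\end{pmatrix}.\tag{8}$$
The off-diagonal entry is $\frac{\sqrt5}2>1$ times the lower diagonal entry. Yet the eigenvector $(c_0,c_2)$ of the small eigenvalue $\mu$ is almost $(0,1)$. Indeed the determinant is $2\cdot\frac{4\kappa^2}{45}$ and the large eigenvalue is at least $2$, so $\mu\le\frac{4\kappa^2}{45}<\frac{\kappa^2}9$, and the first row gives $|c_0|\le\frac{\kappa^2}{9\sqrt5}|c_2|$. So we hope that $\varphi_n\approx\pm q_n$ in general, but comparing entries with the diagonal entry in the same row will not prove it.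

## 5. Where the direct comparison with $q_n$ stops

**Closeness in $L^2$ is not enough.** Evaluation at $1$ is not continuous on $L^2$. By the formula for $q_m(1)^2$, $f_n=q_n-n^{-1/2}q_{n^2}$ satisfies $\|f_n-q_n\|=n^{-1/2}\to0$, while $f_n(1)=\sqrt{n+O(1)}-n^{-1/2}\sqrt{n^2+O(1)}\to0$. So we need control of each coefficient
$$c_m:=\langle\varphi_n,q_m\rangle,$$
good enough to bound $\sum_{m\ne n}|c_m|\,\|q_m\|_\infty$. (The dependence of $c_m$ on $n$ is suppressed throughout.)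

**The natural estimate, and its limit.** Put $\tau_m:=\|(I-Q_m)A\|^2$. Since $q_m\perp W_m$, we have $|A^*q_m|=|A^*(I-Q_m)q_m|\le\tau_m^{1/2}$. Pair the eigenvalue equation with $q_m$:
$$\lambda_n|c_m|=|\langle A^*\varphi_n,A^*q_m\rangle|\le\lambda_n^{1/2}\tau_m^{1/2},\qquad\text{so}\qquad|c_m|\le(\tau_m/\lambda_n)^{1/2}.\tag{9}$$
For $m>n$ this is useful if $\tau_m$ falls fast. For $m<n$ it is empty. Indeed, $Q_n$ has rank $n$ and $\langle Lf,f\rangle=|A^*f|^2\le\tau_n\|f\|^2$ for $f\perp W_n$, so minimax gives $\lambda_n\le\tau_n\le\tau_m$. The right side of (9) is then at least $1$.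

**The way past.** For $m<n$ do not apply $A^*$ to $q_m$; *invert* $A$. If $q_m=Ab$, then
$$c_m=\langle\varphi_n,Ab\rangle=\langle A^*\varphi_n,b\rangle,\qquad|c_m|\le\lambda_n^{1/2}|b| .\tag{10}$$
The small factor $\lambda_n^{1/2}$ is now in the numerator. In the model (8), $\hat P_0=A b$ with $b=(\frac1{\sqrt2},0,0)$, and (10) gives $|c_0|\le(\mu/2)^{1/2}\le(2\kappa^2/45)^{1/2}$. What is needed is a preimage $b$ with $|b|^2\le C/\nu_m$.

**The two sides must match up to a constant.** The trivial bound $\|(I-Q_m)a_j\|\le\|a_j\|$ would give $\tau_m\le\sum_{j\ge m}\frac{2}{2j+1}\frac{\kappa^j}{j!}$, whose leading term exceeds $\nu_m$ by a factor of order $4^m/m$. Inserted in (9) with $m=n+1$ and $\lambda_n\approx\nu_n$, it leaves a bound for $c_{n+1}^2$ of order $4^n/n^2$. The true size of $\tau_m$ contains the factor $4^{-m}$ because $x^m$ is within about $2^{-m}$ of the polynomials of lower degree; this is the $2^{1-j}$ in (2). On the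 inverse side, the same $4^m$ must come from the coefficients of Legendre polynomials.

## 6. The factor $A$ and its inverse on polynomials

**Lemma 1.** (a) $\tau_m\le C_1\nu_m$. (b) Every $q\in W_{m+1}$ can be written $q=Ab$ with $b$ supported on $\{0,\dots,m\}$ and $|b|^2\le C_2\nu_m^{-1}\|q\|^2$.

**Step 1: from (a) to a polynomial approximation problem.** The purpose is to reduce $\tau_m$ to Chebyshev coefficients. Let $m\ge1$. The operator norm is at most the Hilbert–Schmidt norm, and $(I-Q_m)a_j=0$ for $j<m$. Since $W_m$ consists of the polynomials of degree $<m$ times $\sqrt w$, and $w\le1\le(1-x^2)^{-1/2}$,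
$$\tau_m\le\sum_{j\ge m}\|(I-Q_m)a_j\|^2\le\sum_{j\ge m}\frac{\kappa^j}{j!}\min_{\deg p<m}\int_{-1}^1\frac{(x^j-p)^2}{\sqrt{1-x^2}}\,dx .$$
In (2) take $p$ to be the part of degree $<m$; it contains the constant, as $m\ge1$. What remains are the terms with $j-2l\ge m$. By orthogonality the integral is at most $4\cdot4^{-j}\cdot\frac\pi2\sum_l\binom jl^2$, so
$$\tau_m\le2\pi\sum_{j\ge m}\frac{(\kappa/4)^j}{j!}\sum_{0\le l\le(j-m)/2}\binom jl^2 .$$

**Step 2: summing.** The purpose is to show that the double sum is comparable to its first term $\nu_m$. Put $j=m+s$. We have $\binom jl\le j^l/l!$. Also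
$$\ln\frac{j!}{m!}=\sum_{k=m+1}^j\ln k\ge\int_m^j\ln t\,dt=j\ln j-m\ln m-s\ge s\ln j-s,$$
since $m\ln m\le m\ln j$. So $m!/j!\le(e/j)^s$ and $\frac{(\kappa/4)^j}{j!}\le\nu_m\big(\frac{\kappa e}{4j}\big)^s$. Write $s=2l+r$ with $r\ge0$. The factor $j^{2l}$ from $\binom jl^2$ cancels $j^{-2l}$, and $j\ge m$, so
$$\tau_m\le2\pi\nu_m\sum_{l,r\ge0}\Big(\frac{\kappa e}4\Big)^{2l+r}\frac{j^{-r}}{(l!)^2}\le2\pi\nu_m\sum_{l\ge0}\frac{(\kappa e/4)^{2l}}{(l!)^2}\sum_{r\ge0}\Big(\frac{\kappa e}{4m}\Big)^r .$$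
For $m\ge\kappa e/2$ the last sum is at most $2$, and the sum over $l$ is a finite constant. For the finitely many smaller $m$, including $m=0$, use $\tau_m\le\|A\|^2\le2$ and enlarge $C_1$. This proves (a).

**Step 3: (b) as a bound on polynomial coefficients.** Let $q=p\sqrt w$ with $p=\sum_{j\le m}c'_jx^j$. Then $q=Ab$ forces $b_j=c'_j(j!\,\kappa^{-j})^{1/2}$, so
$$|b|^2=N(p)^2:=\sum_jj!\,\kappa^{-j}(c'_j)^2 .$$
$N$ is a Euclidean norm on polynomials. Expand $p=\sum_{i\le m}d_i\hat P_i$. The triangle inequality and Cauchy–Schwarz give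
$$N(p)^2\le\sum_id_i^2\ \sum_{i\le m}N(\hat P_i)^2,\qquad\sum_id_i^2=\int p^2dx\le e^\kappa\int p^2w\,dx=e^\kappa\|q\|^2 .$$
It remains to show $\sum_{i\le m}N(\hat P_i)^2\le C\nu_m^{-1}$.

**Step 4: the size of $N(\hat P_i)$.** From (3),
$$N(\hat P_i)^2=(i+\tfrac12)4^{-i}\sum_{l\le i/2}\binom il^2\binom{2i-2l}i^2(i-2l)!\,\kappa^{2l-i}.\tag{11}$$
We compare each term with the term $l=0$ by three bounds.

- $\displaystyle\binom{2i-2l}i\Big/\binom{2i}i=\frac{i!}{(i-2l)!}\cdot\frac{(2i-2l)!}{(2i)!}=\prod_{k=0}^{2l-1}\frac{i-k}{2i-k}\le4^{-l}$, since each of the $2l$ factors is at most $\frac12$.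
- $\displaystyle\binom{2i}i\le4^i(2i+1)^{-1/2}$. This is an equality at $i=0$. In the step from $i$ to $i+1$ the binomial is multiplied by $4\frac{2i+1}{2i+2}$, and $\frac{2i+1}{2i+2}(2i+1)^{-1/2}\le(2i+3)^{-1/2}$ because $(2i+1)(2i+3)\le(2i+2)^2$.
- $\displaystyle\binom il^2(i-2l)!=\frac{i!}{(l!)^2}\cdot\frac{i!\,(i-2l)!}{((i-l)!)^2}=\frac{i!}{(l!)^2}\prod_{k=0}^{l-1}\frac{i-k}{i-l-k}\le\frac{i!}{(l!)^2}4^l$. Each factor $1+\frac l{i-l-k}$ decreases in $i\ge2l$, and at $i=2l$ the product is $\binom{2l}l\le4^l$.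

Insert these in (11). The powers of $4$ that depend on $l$ combine to $16^{-l}4^l=4^{-l}$, and $\frac{i+1/2}{2i+1}=\frac12$:
$$N(\hat P_i)^2\le\frac12\Big(\frac4\kappa\Big)^i\,i!\,\sum_{l\ge0}\frac{(\kappa^2/4)^l}{(l!)^2}\le C\nu_i^{-1}.$$

**Step 5: summing over $i$.** The quantity $\sigma_m=\sum_{i\le m}\nu_m/\nu_i$ satisfies $\sigma_m=1+\frac{\kappa}{4m}\sigma_{m-1}$, because $\nu_m/\nu_{m-1}=\kappa/(4m)$. For $m\ge\kappa/2$ this gives $\sigma_m\le1+\frac12\sigma_{m-1}\le\max(2,\sigma_{m-1})$, so $\sigma_m$ is bounded. Hence $\sum_{i\le m}\nu_i^{-1}\le C\nu_m^{-1}$, and (b) follows. $\square$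

## 7. Eigenvalues and coefficients

**Lemma 2.** (a) $C_2^{-1}\nu_n\le\lambda_n\le C_1\nu_n$. (b) For $m\ne n$, $\ |c_m|^2\le C_1C_2\,\nu_{\max(m,n)}/\nu_{\min(m,n)}$.

**Step 1: eigenvalues.** In Section 5 we saw $\lambda_n\le\tau_n$, and $\tau_n\le C_1\nu_n$ by Lemma 1(a). For the lower bound take $q=Ab\in W_{n+1}$ as in Lemma 1(b). Then
$$\|q\|^2=\langle Ab,q\rangle=\langle b,A^*q\rangle\le|A^*q|\,(C_2/\nu_n)^{1/2}\|q\|,$$
so $\langle Lq,q\rangle=|A^*q|^2\ge(\nu_n/C_2)\|q\|^2$ on a space of dimension $n+1$, and minimax applies. (In particular there are infinitely many positive eigenvalues.)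

**Step 2: coefficients.** If $m>n$, then (9) gives $|c_m|^2\le\tau_m/\lambda_n\le C_1\nu_m\cdot C_2/\nu_n$. If $m<n$, then $q_m\in W_{m+1}$ has $q_m=Ab$ with $|b|^2\le C_2/\nu_m$, and (10) gives $|c_m|^2\le\lambda_nC_2/\nu_m\le C_1C_2\,\nu_n/\nu_m$. $\square$

## 8. The weighted polynomials: endpoints, Legendre comparison, envelope

How good must the bound on $\|q_m\|_\infty$ be? A general polynomial of degree $m$ satisfies $p(x)^2\le K_m(x,x)\int p^2\le\frac{(m+1)^2}2\int p^2$, so $\|q_m\|_\infty\le C(m+1)$. Since $|c_{n\pm1}|$ is so far only known to be $O(n^{-1/2})$, this would allow an error of order $\sqrt n$ in $\varphi_n-s_nq_n$, as large as $q_n(1)$ itself. The next lemma gives $C\sqrt{m+1}$, and more.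

**Lemma 3.**

(a) $q_m(\pm1)^2=m+\frac12-\kappa\int x^2q_m^2\,dx\in[m+\frac12-\kappa,\ m+\frac12]$.

(b) $w\,p_m=\alpha_m\hat P_m+\eta_m\hat P_{m+1}$ on $[-1,1]$, where the functions $\alpha_m,\eta_m$ are bounded and Lipschitz on $[-1,1]$ with constants depending only on $\kappa$.

(c) $|q_m(x)|\le C_3\min\{\sqrt{m+1},(1-x^2)^{-1/4}\}$.

**Step 1: the endpoint value, by integrating $(xp_m^2w)'$.** As $p_m^2w$ is even, the boundary terms give
$$2q_m(1)^2=\int_{-1}^1(xp_m^2w)'dx=1+2\int xp_m'p_mw\,dx-2\kappa\int x^2p_m^2w\,dx .$$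
Since $xp_m'=mp_m+(\text{lower degree})$, the middle integral equals $m$. This is (a); the range follows from $0\le\int x^2q_m^2\le1$.

**Step 2: comparison with Legendre (Korous' argument).** The purpose is to trade the weight $w$ for smooth coefficients. The reproducing property $p_m(x)=\int p_m(t)K_m(x,t)\,dt$ gives
$$w(x)p_m(x)=\int p_m(t)w(t)K_m(x,t)\,dt+\int p_m(t)\,(w(x)-w(t))\,K_m(x,t)\,dt .$$
*First integral.* As a polynomial in $t$, $K_m(x,\cdot)$ has leading coefficient $g_m\hat P_m(x)$. With $\gamma_m$ the leading coefficient of $p_m$, we have $\int p_mt^mw\,dt=1/\gamma_m$, and lower powers of $t$ contribute nothing. So the first integral is $\frac{g_m}{\gamma_m}\hat P_m(x)$. Moreover $\frac{g_m}{\gamma_m}=\int\hat P_mp_mw\,dx\in(0,1]$ by Cauchy–Schwarz and $w\le1$.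

*Second integral.* The factor $w(x)-w(t)$ cancels the denominator in (5). Put
$$d(x,t)=\frac{w(x)-w(t)}{x-t}=\int_0^1w'(t+s(x-t))\,ds .$$
Then (5) gives the identity in (b) with
$$\alpha_m(x)=\frac{g_m}{\gamma_m}-\beta_m\int p_m(t)\,d(x,t)\hat P_{m+1}(t)\,dt,\qquad\eta_m(x)=\beta_m\int p_m(t)\,d(x,t)\hat P_m(t)\,dt .$$
*Uniformity.* We have $|d|\le\sup|w'|$, $|\partial_xd|\le\sup|w''|$, $\beta_m<1$ and $\int p_m^2dt\le e^\kappa$. By Cauchy–Schwarz, $\int|p_m\hat P_k|\,dt\le e^{\kappa/2}$. So $\alpha_m,\eta_m$ and their derivatives are bounded in terms of $\kappa$ alone.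

**Step 3: the envelope.** By (b), $|q_m|=w^{-1/2}|wp_m|\le C(|\hat P_m|+|\hat P_{m+1}|)$. Use $|\hat P_k|\le\sqrt{k+\frac12}$ for the first bound in (c) and (6) for the second. $\square$

## 9. Proof of Theorem 1

**Step 1: summing the coefficients below $n$.** Let $S_0=0$ and $S_n=\sum_{s=1}^n(\nu_n/\nu_{n-s})^{1/2}$ for $n\ge1$. Factoring out $(\nu_n/\nu_{n-1})^{1/2}$,
$$S_n=\Big(\frac\kappa{4n}\Big)^{1/2}(1+S_{n-1}).\tag{12}$$
For $n\ge\kappa$ this gives $S_n\le\frac12(1+S_{n-1})\le\max(1,S_{n-1})$, so $S_n$ is bounded. By (12) again, $S_n\le Cn^{-1/2}$.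

**Step 2: summing above $n$, with the weights $\sqrt{m+1}$.** For $m=n+s$ we have $\nu_{n+s}/\nu_n\le\rho^{2s}$ with $\rho:=\big(\frac{\kappa}{4(n+1)}\big)^{1/2}$, and $\sqrt{n+s+1}\le\sqrt{n+1}\sqrt{s+1}$. For large $n$, $\rho\le\frac12$ and $\sum_{s\ge1}\sqrt{s+1}\,\rho^s\le\rho\sum_{s\ge1}\sqrt{s+1}\,2^{1-s}\le C\rho$. With Lemma 2(b),
$$\sum_{m\ne n}|c_m|\sqrt{m+1}\le C\sqrt{n+1}\Big(S_n+\sum_{s\ge1}\sqrt{s+1}\,\rho^s\Big)\le C .\tag{13}$$
Without the weights the same computation gives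
$$\sum_{m\ne n}|c_m|\le Cn^{-1/2},\qquad\sum_{m\ne n}c_m^2\le\Big(\sum_{m\ne n}|c_m|\Big)^2\le C/n,\qquad1-|c_n|\le1-c_n^2\le C/n .$$

**Step 3: from coefficients to the sup norm.** By (13) and Lemma 3(c), $\sum_mc_mq_m$ converges uniformly. Its sum is continuous and equals $\varphi_n$ in $L^2$. As $\varphi_n=\lambda_n^{-1}L\varphi_n$ is continuous too, they agree everywhere. With $s_n=\operatorname{sign}c_n$, for large $n$,
$$\|\varphi_n-s_nq_n\|_\infty\le\sum_{m\ne n}|c_m|\,\|q_m\|_\infty+(1-|c_n|)\,\|q_n\|_\infty\le C+\frac Cn\sqrt{n+1}\le C .$$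
"Large" depends only on $\kappa$. For the finitely many remaining $n\ge1$ take $s_n=1$ and enlarge $C$: by (1), $\|\varphi_n\|_\infty\le\sqrt2\,\lambda_n^{-1}$ whatever eigenfunction was chosen, and $\|q_n\|_\infty$ is bounded by Lemma 3(c).

**Step 4: the endpoint.** Lemma 3(a) gives $q_n(1)^2\ge n+\frac12-\kappa$, and $q_n(1)>0$. For $n\ge\kappa$,
$$\|\varphi_n\|_\infty\ge|\varphi_n(1)|\ge\sqrt{n+\tfrac12-\kappa}-C\ge\sqrt n-C',$$
where the last step uses $\sqrt n-\sqrt{n+\frac12-\kappa}\le\kappa/\sqrt n$ and $n\ge1$. For $1\le n<\kappa$ the inequality $|\varphi_n(1)|\ge\sqrt n-C$ is trivial once $C\ge\sqrt\kappa$. Letting $n\to\infty$, $C_K=\infty$. $\blacksquare$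

Of Lemma 3 this proof used only (a) and $\|q_m\|_\infty\le C_3\sqrt{m+1}$; Bernstein's inequality was not needed.

## 10. Parity improves the approximation: Theorem 2, parts 1 and 2

**Step 1: simplicity and parity.** The two-sided bound in part 1 is Lemma 2(a). It gives $\lambda_{n+1}/\lambda_n\le C_1C_2\,\nu_{n+1}/\nu_n=C_1C_2\frac{\kappa}{4(n+1)}\to0$, so for large $n$ we have $\lambda_{n-1}>\lambda_n>\lambda_{n+1}$ and $\lambda_n$ is simple. Since $L$ commutes with $x\mapsto-x$, such $\varphi_n$ is even or odd. By Section 9, $|c_n|\ge1-C/n>0$ for large $n$, and $q_n$ has parity $(-1)^n$; so $\varphi_n$ has the same parity. This is part 1.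

**Step 2: the nearest neighbours drop out.** For large $n$, therefore, $c_m=0$ when $m-n$ is odd, and the sums of Section 9 run over $s\ge2$. Now
$$\sum_{s=2}^n\Big(\frac{\nu_n}{\nu_{n-s}}\Big)^{1/2}=\Big(\frac{\nu_n}{\nu_{n-2}}\Big)^{1/2}(1+S_{n-2})=\frac{\kappa}{4\sqrt{n(n-1)}}(1+S_{n-2})\le\frac Cn,$$
and $\sum_{s\ge2}\sqrt{s+1}\,\rho^s\le C\rho^2\le C/n$. Hence
$$\sum_{m\ne n}|c_m|\le\frac Cn,\qquad\sum_{m\ne n}|c_m|\sqrt{m+1}\le Cn^{-1/2},\qquad1-|c_n|\le\sum_{m\ne n}c_m^2\le\frac C{n^2}.$$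

**Step 3: both norms.** In $L^2$, $\|\varphi_n-s_nq_n\|^2=\sum_{m\ne n}c_m^2+(1-|c_n|)^2\le C/n^2$. In sup norm, as in Section 9, $\|\varphi_n-s_nq_n\|_\infty\le Cn^{-1/2}+Cn^{-2}\sqrt{n+1}\le Cn^{-1/2}$. This is part 2.

## 11. Endpoint values, envelope and sup norm: parts 3 and 4

**Step 1: the envelope.** For large $n$, $|\varphi_n(x)|\le\sum_m|c_m||q_m(x)|$, and $\sum_m|c_m|\le C$, $\sum_m|c_m|\sqrt{m+1}\le C\sqrt{n+1}$ (the term $m=n$ included). Lemma 3(c) gives
$$|\varphi_n(x)|\le C\min\{\sqrt{n+1},(1-x^2)^{-1/4}\}.\tag{14}$$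
For the finitely many other $n$, (1) suffices, as the minimum is at least $1$. On a compact subset of $(-1,1)$, $(1-x^2)^{-1/4}$ is bounded, and so is $(\varphi_n)$, uniformly in $n$.

**Step 2: endpoint values.** By part 2, $|\varphi_n(\pm1)|=q_n(1)+O(n^{-1/2})$. Lemma 3(a) gives $q_n(1)=\sqrt{n+O(1)}=\sqrt n+O(n^{-1/2})$. Squaring, $\varphi_n(\pm1)^2=q_n(1)^2+O(1)=n+O(1)$. In particular $\|\varphi_n\|_\infty\ge\sqrt n-Cn^{-1/2}$. By part 2, the matching upper bound follows once we show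
$$\|q_n\|_\infty\le q_n(1)+O(n^{-1/2}).\tag{15}$$
Since $|q_n|$ is even, let $x=\cos\theta\in[0,1]$. Fix $S\ge1$ with $C_3/\sqrt S\le\frac12$.

**Step 3: away from the endpoint.** If $\sin\theta\ge S/n$, then $|q_n(x)|\le C_3(\sin\theta)^{-1/2}\le C_3\sqrt{n/S}\le\frac12\sqrt n<q_n(1)$ for large $n$.

**Step 4: close to the endpoint.** The purpose is to show that there $q_n$ is nearly a constant multiple of $\hat P_n$, which is largest at $1$. If $\sin\theta\le S/n$, then $1-x\le1-x^2\le S^2/n^2$. Subtracting the relations (4),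
$$(n+1)(P_n-P_{n+1})=(1-x)(P_n'+P_{n+1}').$$
Since $|P_n'|+|P_{n+1}'|\le\frac{n(n+1)}2+\frac{(n+1)(n+2)}2=(n+1)^2$, we get $|P_n-P_{n+1}|\le(n+1)(1-x)\le C/n$. Then
$$\hat P_{n+1}-\hat P_n=\sqrt{n+\tfrac32}\,(P_{n+1}-P_n)+\Big(\sqrt{n+\tfrac32}-\sqrt{n+\tfrac12}\Big)P_n=O(n^{-1/2}).$$
In $q_n=w^{-1/2}(\alpha_n\hat P_n+\eta_n\hat P_{n+1})$ replace $\hat P_{n+1}$ by $\hat P_n$, at a cost $O(n^{-1/2})$. Then replace the coefficient $w^{-1/2}(\alpha_n+\eta_n)$ by its value at $1$; by the Lipschitz bounds this costs $O(1-x)|\hat P_n|=O(n^{-2}\cdot n^{1/2})$. With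
$$\omega_n:=w(1)^{-1/2}\big(\alpha_n(1)+\eta_n(1)\big)$$
we have proved
$$q_n(x)=\omega_n\hat P_n(x)+O(n^{-1/2})\qquad(\sin\theta\le S/n).\tag{16}$$
At $x=1$ this reads $q_n(1)=\omega_n\sqrt{n+\frac12}+O(n^{-1/2})$, so also $\omega_n\to1$. Since $|\hat P_n|\le\sqrt{n+\frac12}$, (16) gives $|q_n(x)|\le|\omega_n|\sqrt{n+\tfrac12}+O(n^{-1/2})=q_n(1)+O(n^{-1/2})$. This proves (15), and with it part 3.

## 12. The threshold $p=4$

**Step 1: $p<4$.** By (14), $\|\varphi_n\|_{L^p}^p\le C^p\int_{-1}^1(1-x^2)^{-p/4}dx<\infty$.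

**Step 2: $4<p<\infty$, upper bound.** Put $u=1-|x|$, so $1-x^2\ge u$. By (14), with constants now depending on $p$ as well, for $n\ge1$
$$\|\varphi_n\|_{L^p}^p\le C_p\Big(\int_0^{n^{-2}}(n+1)^{p/2}du+\int_{n^{-2}}^1u^{-p/4}du\Big)\le C_p\,n^{p/2-2}.$$

**Step 3: $4<p<\infty$, lower bound.** Let $x\in[1-\frac1{2n^2},1]$. From $|P_n'|\le\frac{n(n+1)}2$,
$$P_n(x)\ge1-(1-x)\tfrac{n(n+1)}2\ge1-\tfrac{n+1}{4n}\ge\tfrac12 .$$
Here $\sin^2\theta=1-x^2\le2(1-x)\le n^{-2}$, so (16) applies because $S\ge1$. It gives $q_n(x)\ge\frac12q_n(1)-O(n^{-1/2})$. By part 2, $|\varphi_n|\ge c\sqrt n$ on this interval for large $n$, hence $\|\varphi_n\|_{L^p}^p\ge c_p\,n^{p/2}\cdot n^{-2}$. Together with Step 2, $\|\varphi_n\|_{L^p}\asymp n^{1/2-2/p}$, which is unbounded. For $p=\infty$ use part 3.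

**Step 4: $p=4$, asymptotics of $q_n$.** The peak at the endpoint contributes only $O(1)$ to $\int\varphi_n^4$, so we need the oscillating region. We use (Szegő, Theorem 8.21.13 with $\alpha=\beta=0$)
$$\hat P_n(\cos\theta)=\Big(\frac2{\pi\sin\theta}\Big)^{1/2}\Big[\cos\big((n+\tfrac12)\theta-\tfrac\pi4\big)+O\Big(\frac1{n\theta}\Big)\Big],\qquad\tfrac1n\le\theta\le\tfrac\pi2 .$$
Replacing $n$ by $n+1$ changes the cosine by at most $\theta$, so $\hat P_{n+1}-\hat P_n=O\big((\sin\theta)^{-1/2}(\theta+\frac1{n\theta})\big)$. Now repeat the replacement of Section 11, Step 4. By Lemma 3(b), exchanging $\hat P_{n+1}$ for $\hat P_n$ costs this much. Freezing the coefficient at $x=1$ costs $O(1-x)|\hat P_n|=O(\theta^2(\sin\theta)^{-1/2})$, which is absorbed in the same error since $\theta\le\frac\pi2$. Thus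
$$q_n(\cos\theta)=\omega_n\Big(\frac2{\pi\sin\theta}\Big)^{1/2}\cos\big((n+\tfrac12)\theta-\tfrac\pi4\big)+O\Big((\sin\theta)^{-1/2}\big(\theta+\tfrac1{n\theta}\big)\Big),\qquad\tfrac1n\le\theta\le\tfrac\pi2 .$$

**Step 5: $p=4$, the logarithm.** From $a^4=((a+b)-b)^4\le8(a+b)^4+8b^4$ we have $(a+b)^4\ge\frac18a^4-b^4$. With $dx=\sin\theta\,d\theta$ in absolute value, $\frac{2}{\pi}\theta\le\sin\theta\le\theta$ and $\omega_n\to1$, for large $n$
$$\int_{-1}^1q_n^4\,dx\ge c\int_{1/n}^{\pi/2}\cos^4\big((n+\tfrac12)\theta-\tfrac\pi4\big)\frac{d\theta}\theta-C\int_{1/n}^{\pi/2}\Big(\theta+\frac1{n\theta}\Big)^4\frac{d\theta}\theta .$$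
The last integral is at most $8\int_{1/n}^{\pi/2}(\theta^3+n^{-4}\theta^{-5})\,d\theta=O(1)$. In the first, write $\cos^4y=\frac38+\frac12\cos2y+\frac18\cos4y$ with $y=(n+\frac12)\theta-\frac\pi4$. The constant contributes $\frac38\log\frac{\pi n}2$. For $k=2,4$, one integration by parts gives
$$\int_{1/n}^{\pi/2}\cos(ky)\frac{d\theta}\theta=\Big[\frac{\sin(ky)}{k(n+\frac12)\theta}\Big]_{1/n}^{\pi/2}+\frac1{k(n+\frac12)}\int_{1/n}^{\pi/2}\sin(ky)\frac{d\theta}{\theta^2}=O(1),$$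
because $1/\theta\le n$ on the range and $\int_{1/n}^{\pi/2}\theta^{-2}d\theta\le n$. Hence $\int q_n^4\,dx\ge c'\log n-C'$. Finally $\|\varphi_n-s_nq_n\|_{L^4}\le2^{1/4}\|\varphi_n-s_nq_n\|_\infty\le Cn^{-1/2}$ by part 2, so $\|\varphi_n\|_{L^4}\to\infty$. So the norms $\|\varphi_n\|_{L^p}$ are bounded exactly when $p<4$, which completes the proof of Theorem 2. $\blacksquare$
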